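# Critical exponents of infinite words over a fixed alphabet

## Prepending letters to the Thue–Morse word

Let $\mu$ be the morphism $0\mapsto 01$, $1\mapsto 10$, and let
$$\mathbf t=\lim_{j\to\infty}\mu^j(0)=0110\,1001\,1001\,0110\,1001\,0110\,0110\,1001\cdots$$
be the Thue–Morse word, so $\mu(\mathbf t)=\mathbf t$. We number the letters of a word from $0$. A finite word has *period* $p$ if letters at distance $p$ agree. The classical fact about $\mathbf t$ is that it is overlap-free: no factor with a period $p$ has length more than $2p$. It contains $11$, a word of length $2$ with period $1$, so the largest ratio length/period among its factors is exactly $2$.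

We spoil $\mathbf t$ on purpose. It starts with $01101$, which has period $3$; the next letter is $0$, and the period would want $1$. Prepend letters that continue the period $3$ to the left. The longest prefix with period $3$ is then as follows:

- in $\mathbf t$: $01101$, ratio $5/3$;
- in $1\mathbf t$: $101101$, ratio $2$;
- in $11\mathbf t$: $1101101$, ratio $7/3$;
- in $011\mathbf t$: $01101101$, ratio $8/3$.

What is the largest ratio in the whole word $11\mathbf t$? Suppose a factor $r$ has a period $p$ and $|r|>\tfrac73p$. It does not lie in $\mathbf t$, so it is a prefix of $11\mathbf t$ or of $1\mathbf t$. Delete from it the prepended letters (at most two). What is left is a prefix of $\mathbf t$ of length more than $\tfrac73p-2$. This length is at most $2p$: if it is at least $p$ the remaining word still has period $p$ and $\mathbf t$ is overlap-free, and if it is less than $p$ there is nothing to show. So $\tfrac73p-2<2p$, that is, $p\le5$. Now look. In $11\mathbf t=1101101001\cdots$ the longest prefixes with period $1,2,3,4,5$ have lengths $2,2,7,5,5$; in $1\mathbf t=1011010011\cdots$ they have lengths $1,3,6,4,7$. No ratio exceeds $7/3$. So the largest ratio in $11\mathbf t$ is $7/3$.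

For $011\mathbf t=0110110100\cdots$, a factor not inside $11\mathbf t$ is a prefix. If its ratio exceeded $8/3$, deleting three letters would give $\tfrac83p-3<2p$, so $p\le4$. The longest prefixes with period $1,2,3,4$ have lengths $1,2,8,4$. So the largest ratio in $011\mathbf t$ is $8/3$.

One prepended letter moved the value from $7/3$ to $8/3$ and skipped everything in between. The reason is plain: along period $3$, ratios move in steps of $1/3$. The word $\mu(011)=011010$ does the same job with period $6$. The longest prefix of $\mathbf t$ with period $6$ has length $10$, so $1010\mathbf t$ has a prefix of period $6$ and length $14$, with ratio $7/3$, and $11010\mathbf t$ has one of length $15$, with ratio $5/2$. Longer periods give finer steps.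

So which numbers can be the largest ratio (the supremum, if there is no largest) of an infinite binary word? Is $11/5$ possible? Is $\sqrt5$? And what happens over $k$ letters?

## Powers, the repetition threshold, and the theorem

All words are finite or right-infinite over a finite alphabet, unless "two-sided" is said. We write $w_j$ for the letter at position $j$ and $w[i..j)$ for $w_iw_{i+1}\cdots w_{j-1}$. A *tail* of an infinite word is what remains after deleting a finite, possibly empty, prefix.

**Definition (powers).** For rational $\alpha$, a word $w$ is an *$\alpha$-power* if $w=x^nx'$ with $n\ge1$ an integer, $x'$ a prefix of $x$, and $\alpha=n+|x'|/|x|$. For real $\alpha$, a word is *$\alpha$-power-free* if none of its factors is a $\beta$-power with rational $\beta\ge\alpha$; otherwise it contains an $\alpha$-power. We say that *$\alpha$-powers are avoidable on $k$ letters* if some infinite word over $k$ letters is $\alpha$-power-free.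

A nonempty finite word $r$ has *period* $p$, where $1\le p\le|r|$, if $r_j=r_{j+p}$ whenever both sides are defined. So $r$ is a $\beta$-power exactly when it has a period $p$ with $|r|/p=\beta$; we call $|r|/p$ an *exponent* of $r$. For instance $01101101=(011)^2\,01$ is an $8/3$-power.

**Definition (critical exponent, threshold).** The *critical exponent* $c(\mathbf w)$ of an infinite word is the supremum of the rationals $\alpha$ such that $\mathbf w$ contains an $\alpha$-power, that is, the supremum of $|r|/p$ over its factors $r$ and the periods $p$ of $r$. The *repetition threshold* $\mathrm{RT}(k)$ is the infimum of $c(\mathbf w)$ over all infinite words $\mathbf w$ over $k$ letters.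

We have computed $c(\mathbf t)=2$, $c(11\mathbf t)=7/3$, $c(011\mathbf t)=8/3$. For two letters the threshold can be found by hand: a binary word of length $4$ always contains a square $xx$ (a square-free one must begin $aba$, and both $abaa$ and $abab$ contain squares), so every infinite binary word has critical exponent at least $2$, and $\mathbf t$ gives $\mathrm{RT}(2)=2$. For $k\ge2$ we may write $\mathbf t$ with two of the $k$ letters, so $1\le\mathrm{RT}(k)\le2$.

**Definition ($\gamma$-good).** Let $\gamma\ge1$ be real. A finite or infinite word is *$\gamma$-good* if $|r|\le\gamma p$ for each of its factors $r$ and each period $p$ of $r$. Fix an alphabet $A$ with $k\ge2$ letters; $X_\gamma$ is the set of infinite $\gamma$-good words over $A$, that is, those with $c\le\gamma$.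

For example, $0110$ is $2$-good because of the square $11$, and it is not $\gamma$-good for any $\gamma<2$. The word $11\mathbf t$ is in $X_{7/3}$ and $011\mathbf t$ is not. A tail of a word of $X_\gamma$ is in $X_\gamma$. Note the difference at the endpoint: $\gamma$-good words may contain $\gamma$-powers, $\gamma$-power-free words may not.

Krieger and Shallit proved that every real $\alpha>1$ is the critical exponent of an infinite word over *some* finite alphabet. Currie and Rampersad proved that every real $\alpha>2$ is the critical exponent of an infinite word over $\{0,1\}$. The question of Krieger and Shallit, as stated in the paper "For each $\alpha>2$ there is an infinite binary word with critical exponent $\alpha$", keeps the alphabet size fixed: if $\alpha$-powers are avoidable on $k$ letters, is there an infinite word over $k$ letters with critical exponent $\alpha$? In particular, is there one for each $\alpha>\mathrm{RT}(k)$? The answer is yes for all $k\ge2$. The proof uses neither of the two quoted results, and it does not use Dejean's theorem.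

**Theorem 1.** If $\alpha>\mathrm{RT}(k)$, there is an infinite $\alpha$-power-free word over $k$ letters with critical exponent exactly $\alpha$.

**Corollary.** Let $\alpha>1$ and $k\ge2$.

(a) $\alpha$-powers are avoidable on $k$ letters if and only if there is an infinite $\alpha$-power-free word over $k$ letters with critical exponent exactly $\alpha$. So the question of Krieger and Shallit has answer yes.

(b) The set of critical exponents of infinite words over $k$ letters is exactly $[\mathrm{RT}(k),\infty]$.

**Proof of the Corollary from Theorem 1.** (a) "If" is trivial. Conversely, let $w$ be infinite and $\alpha$-power-free. Then $\mathrm{RT}(k)\le c(w)\le\alpha$. If $\alpha=\mathrm{RT}(k)$, then $c(w)=\alpha$ and $w$ itself is the required word. If $\alpha>\mathrm{RT}(k)$, use Theorem 1.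

(b) No value below $\mathrm{RT}(k)$ occurs, by definition. Each finite value above $\mathrm{RT}(k)$ occurs by Theorem 1, and $\infty$ occurs for $000\cdots$. It remains to reach $\mathrm{RT}(k)$, which is finite. For each $n\ge 1$ take an infinite word $w_n$ with $c(w_n)<\mathrm{RT}(k)+1/n$. Since $A$ is finite, the space of infinite words is compact, so some subsequence converges to a word $w$, meaning that each prefix of $w$ is a prefix of $w_n$ for all large $n$ in the subsequence. So each factor of $w$ is a factor of $w_n$ for infinitely many $n$, and its exponents are less than $\mathrm{RT}(k)+1/n$ for infinitely many $n$. Thus $c(w)\le\mathrm{RT}(k)$, and equality follows. $\square$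

It remains to prove Theorem 1.

## A uniformly recurrent word to work with

Suppose $\alpha>\mathrm{RT}(k)$. By the definition of the infimum there is an infinite word $w_0$ over $A$ with $c(w_0)<\alpha$. About $w_0$ we know nothing else, and it may have features that occur only once. The standard remedy is to replace it by a more homogeneous word.

**Definition (uniformly recurrent).** An infinite word $x$ is *uniformly recurrent* if for each factor $s$ of $x$ there is a number $D(s)$ such that every factor of $x$ of length $D(s)$ contains $s$.

Necessarily $D(s)\ge|s|$, and every factor of $x$ occurs at infinitely many positions. For $\mathbf t$, which has no factor $111$, the choice $D(0)=3$ works. A longer instance is $s=00$. In $\mathbf t=\mu(\mathbf t)$ the word $00$ can occur only across the boundary of two blocks, in $\mu(10)=10\,01$. Runs in $\mathbf t$ have length at most $2$, so consecutive occurrences of $10$ in $\mathbf t$ are at distance at most $4$. Hence consecutive occurrences of $00$ are at distance at most $8$; the first is at position $5$; so $D(00)=9$ works. By contrast $11\mathbf t$ is not uniformly recurrent: its prefix $1101101$ has exponent $7/3$, so it never occurs in $\mathbf t$.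

**Fact (minimal subshifts).** For every infinite word $w_0$ there is a uniformly recurrent infinite word $x$ all of whose factors are factors of $w_0$.

This is textbook material (e.g. Lothaire, *Algebraic Combinatorics on Words*, Ch. 1); here is the short proof. Let $T$ be the shift, which deletes the first letter. The set of infinite words all of whose factors are factors of $w_0$ is nonempty, closed, and mapped into itself by $T$. By compactness and Zorn's lemma it contains a minimal nonempty closed set $K$ with $T(K)\subseteq K$. Take $x\in K$ and a factor $s$ of $x$. The set of words of $K$ that do not contain $s$ is closed, is mapped into itself by $T$, and misses $x$; by minimality it is empty. So $K$ is covered by the open sets $\{y\in K: s\text{ occurs in }y\text{ at position }j\}$, $j\ge0$, and finitely many of them suffice, say those with $j\le J$. A factor of $x$ of length $J+|s|$ is a prefix of some $T^nx\in K$, so it contains $s$. Put $D(s)=J+|s|$. $\square$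

**Standing notation.** From now on $w_0$ is an infinite word over $A$ with $\beta:=c(w_0)<\infty$, $x$ is a uniformly recurrent word as in the Fact, and $L$ is the set of factors of $x$. Every word of $L$ is a factor of $w_0$, so it is $\beta$-good, and $x\in X_\beta$. Also $\beta\ge1$, since a single letter has exponent $1$.

## What prepending alone can do, and where it stops

Here is the plan that the opening example suggests. Let $\beta<\alpha$. Take a prefix $z$ of $x$ after which $x$ "starts again" for a long stretch, and prepend to $x$ the letters of $\cdots zzz$ from right to left, one by one. Sooner or later the exponent bound $\alpha$ is violated, because eventually the word begins with a high power of $z$. Stop one letter before that. If the repetition that is about to break the bound has a period $p$, then the word at hand has a repetition with exponent about $1/p$ below the bound.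

Two things are wrong with this plan.

First, the bound may be broken by a repetition of *short* period. Then the step $1/p$ is coarse. With $x=\mathbf t$, $z=011$ and bound $5/2$ we stop at $11\mathbf t$ and have only reached $7/3$. This can be repaired by choosing $z$ so that $zx$ looks like $x$ through every window of a prescribed length $M$: a short-period violation would be visible in such a window, and words of $L$ have no violations.

Second, and this is where the plan stops, it yields *one* repetition, with exponent in $(\alpha-\eta,\alpha]$ for a preassigned $\eta$. To have critical exponent exactly $\alpha$ we would need either a repetition of exponent exactly $\alpha$ or infinitely many repetitions with exponents tending to $\alpha$, in a single word. The first option can be impossible even for rational $\alpha$: Proposition 4 below shows that a binary word with critical exponent $11/5$ never contains an $11/5$-power. The second option asks us to repeat the procedure, but the procedure acts at the left end of a word, and a right-infinite word has only one left end.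

The way out is to put something in front of the repaired word after all. Suppose that $P$ is a finite prefix that we have already built, and that $P$ is followed in some good word by a very long $s\in L$. Trim the prepended word so that it begins with this same $s$; uniform recurrence makes that possible, and the trimming removes only boundedly many letters, which is harmless when the period is large. Then glue $P$ in front. A repetition that reaches from $P$ across all of $s$ into the new part is so long that the contribution of $P$ to its exponent is tiny. This costs a little in the bound, so we shall work with bounds that increase toward $\alpha$ and never reach it. We now carry out the two halves.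

## Crossing a bound along a long period

**Lemma 1 (crossing).** Let $\gamma>\beta$, $s\in L$, $\eta>0$, and let $m\ge1$ be an integer. There is $y\in X_\gamma$ such that

(i) $s$ is a prefix of $y$;

(ii) $y$ has a factor of exponent $>\gamma-\eta$;

(iii) $y$ has a tail which is a tail of $x$;

(iv) every factor of $y$ of length at most $m$ belongs to $L$.

Part (iv) is needed only for Theorem 2.

**Step 1: choosing the lengths.** This step fixes how long a period we want ($N$) and how wide a window must look like $x$ ($M$). Put $D=D(s)$. Choose an integer $N$ with
$$N\ge\frac{D+1}{\eta},\qquad(\gamma-1)N\ge D+1,\tag{1}$$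
which is possible since $\gamma>\beta\ge1$. Then choose an integer $M\ge\max(\gamma N,D,m)$. Let $u$ be the prefix of $x$ of length $M$. Since $x$ is recurrent, $u$ also occurs at some position $q\ge1$ of $x$. Let $z$ be the prefix of $x$ of length $q$; then $zu$ is a prefix of $x$.

**Step 2: the periodic left extension looks like $x$ through windows of length $M$.** We claim that for all $j\ge0$, every factor of length $M$ of $z^jx$ is in $L$.

First, $z^ix$ has prefix $zu$ for all $i\ge0$. For $i=0$ this was just noted. Suppose $z^{i-1}x$ has prefix $zu$. Both $u$ and $zu$ are prefixes of $x$ and $|u|\le|zu|$, so $u$ is a prefix of $zu$. Hence $z^{i-1}x$ has prefix $u$, and $z^ix=z\cdot z^{i-1}x$ has prefix $zu$.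

Now take a factor of length $M$ of $z^jx$. If it starts at a position $\ge jq$, it is a factor of $x$. Otherwise it starts at position $aq+b<jq$ with integers $a\ge0$ and $0\le b<q$, so $a<j$. It is then the factor of length $M$ at position $b$ of $z^{j-a}x$. It ends before position $b+M\le q+M=|zu|$, so it lies inside the prefix $zu$ of $z^{j-a}x$, and $zu\in L$. This proves the claim.

**Step 3: finding the letter at which the bound breaks.** For $i\ge0$ let $t_i$ be the suffix of length $i$ of the left-infinite word $\cdots zzz$, and let $y_i=t_ix$. Each $y_i$ is a tail of some $z^jx$, so by Step 2 every factor of $y_i$ of length $M$ is in $L$. We have $y_0=x\in X_\beta\subseteq X_\gamma$. On the other hand, for an integer $j>\gamma$ the word $y_{jq}=z^jx$ has the prefix $z^j$, of period $q$ and length $jq>\gamma q$, so $y_{jq}\notin X_\gamma$. Hence there is an $i$ with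
$$y_i\in X_\gamma,\qquad y_{i+1}\notin X_\gamma.$$
Fix it. There is a factor $r$ of $y_{i+1}$ with a period $p$ and $|r|>\gamma p$. Since $y_i$ is $y_{i+1}$ without its first letter and $y_i\in X_\gamma$, the word $r$ is a prefix of $y_{i+1}$. Shortening $r$ on the right, we may take
$$|r|=\lfloor\gamma p\rfloor+1,$$
which is still $>\gamma p\ge p$, so $p$ is still a period of $r$. (We do not claim that $p=q$, and we shall not need it.)

**Step 4: the period that breaks the bound is long.** We show $p\ge N$. Suppose $p\le N-1$. Then
$$|r|\le\gamma p+1\le\gamma(N-1)+1\le\gamma N\le M,$$
where the third inequality uses $\gamma\ge1$. So $r$ is a prefix of the prefix of length $M$ of $y_{i+1}$, which is in $L$. Hence $r\in L$ and $|r|\le\beta p<\gamma p$, a contradiction.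

**Step 5: trimming so that the word begins with $s$.** The prefix of $y_i$ of length $D\le M$ is a factor of a word of $L$, so it is in $L$, and by the choice of $D=D(s)$ it contains $s$. So $y_i=dy$ with $|d|\le D$ and $s$ a prefix of $y$. This $y$ is our word. It is a tail of $y_i$, so $y\in X_\gamma$. A tail of $y$ is a tail of $x$, because $y_i=t_ix$ and only finitely many letters were deleted. A factor of $y$ of length at most $m\le M$ extends to the right to a factor of $y$ of length $M$; this is in $L$, hence so is the shorter one. So (i), (iii), (iv) hold.

For (ii), delete from $r$ its first $1+|d|$ letters: one to pass from $y_{i+1}$ to $y_i$, and $|d|$ to pass to $y$. There remains a prefix $r'$ of $y$ of length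
$$|r'|=\lfloor\gamma p\rfloor-|d|>\gamma p-1-D\ge p,$$
where the last inequality holds since $(\gamma-1)p\ge(\gamma-1)N\ge D+1$ by Step 4 and (1). In particular the deletion makes sense, and $r'$ has period $p$. Its exponent satisfies
$$\frac{|r'|}p>\gamma-\frac{D+1}p\ge\gamma-\frac{D+1}N\ge\gamma-\eta.\qquad\square$$

With $x=\mathbf t$, $\gamma=5/2$, $z=011$, Step 3 stops at $i=2$: we have $y_2=11\mathbf t\in X_{7/3}\subseteq X_{5/2}$, while $y_3=011\mathbf t$ begins with $r=01101101$, with $p=3$ and $|r|=\lfloor7.5\rfloor+1=8$. Here $\eta$ cannot be taken small since $p$ is only $3$; Step 1 is what excludes such a $z$.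

## Putting a finite prefix in front

**Lemma 2 (patching).** Let $1\le\gamma<\delta$, $y\in X_\gamma$, $P$ a finite word, and $s$ a prefix of $y$. If $Ps$ is $\delta$-good and
$$|s|\ge\frac{\gamma|P|}{\delta-\gamma},\tag{2}$$
then $Py\in X_\delta$.

Some lower bound on $|s|$ is needed. Take $y=\mathbf t$, $\gamma=2$, $\delta=5/2$, $P=011$ and $s=0$. Then $Ps=0110$ is $2$-good, but $Py=011\mathbf t$ begins with an $8/3$-power. Condition (2) asks for $|s|\ge12$ here, and for such $s$ the word $Ps$ contains $01101101$ and is not $5/2$-good, so the lemma does not apply.

**Step 1: locating a violation.** We show that a repetition breaking the bound must run across all of $s$. Suppose that an occurrence of a factor $r$ in $Py$ has period $p$ and $|r|>\delta p$. It does not lie inside $y$, since $y\in X_\gamma$ and $\gamma<\delta$. It does not lie inside $Ps$, which is $\delta$-good. So it starts in $P$ and ends after $s$: $r=P'sz$ with $P'$ a nonempty suffix of $P$, $z$ nonempty, and $r'=sz$ a prefix of $y$.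

**Step 2: comparing the two bounds.** We show that such an $r$ is too short to contain $s$. If $|r'|\ge p$, then $r'$ has period $p$, so $|r'|\le\gamma p$ because $y\in X_\gamma$. If $|r'|<p$, then $|r'|\le\gamma p$ because $\gamma\ge1$. In both cases
$$\delta p<|r|=|P'|+|r'|\le|P|+\gamma p,\qquad\text{so}\qquad p<\frac{|P|}{\delta-\gamma}.$$
Consequently
$$|s|<|r'|\le\gamma p<\frac{\gamma|P|}{\delta-\gamma},$$
which contradicts (2). $\square$

The lemma needs $\gamma<\delta$ strictly: gluing costs a positive amount, which can be as small as we like if $s$ is long enough. This is the reason for the interleaved bounds in the next section.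

## Alternating the two lemmas: proof of Theorem 1

Let $\alpha>\mathrm{RT}(k)$. Take $w_0$ with $\beta=c(w_0)<\alpha$, and $x$, $L$ as in the standing notation. Choose reals
$$\beta<\gamma_1<\delta_1<\gamma_2<\delta_2<\cdots<\alpha,\qquad\gamma_n\to\alpha.$$
We construct infinite words $v_n$ and finite prefixes $P_n$ of $v_n$ such that

1. $v_n\in X_{\delta_n}$ and $v_n=P_nx_n'$ with $x_n'$ a tail of $x$;
2. $P_{n-1}$ is a proper prefix of $P_n$ (for $n\ge2$);
3. $P_n$ contains a factor of exponent $>\gamma_n-1/n$.

**Start.** This produces $v_1$ and $P_1$. Let $v_1\in X_{\gamma_1}\subseteq X_{\delta_1}$ be given by Lemma 1 with $\gamma=\gamma_1$, $\eta=1$, $s$ any word of $L$ and $m=1$. It has a factor of exponent $>\gamma_1-1$ and a tail that is a tail of $x$. Every sufficiently long prefix $P_1$ of $v_1$ contains that factor and leaves a tail of $x$ behind it.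

**Step from $n$ to $n+1$.** This keeps $P_n$ and replaces what lies far to the right of it by a word with a better repetition. We have $v_n=P_nx_n'$ with $x_n'$ a tail of $x$, so all prefixes of $x_n'$ are in $L$. Let $s_n$ be a prefix of $x_n'$ with
$$|s_n|\ge\frac{\gamma_{n+1}|P_n|}{\delta_{n+1}-\gamma_{n+1}}.$$
Lemma 1, with $\gamma=\gamma_{n+1}$, $s=s_n$, $\eta=\frac1{n+1}$, $m=1$, gives $y_{n+1}\in X_{\gamma_{n+1}}$ with prefix $s_n$, with a factor of exponent $>\gamma_{n+1}-\frac1{n+1}$, and with a tail that is a tail of $x$. Put
$$v_{n+1}=P_ny_{n+1}.$$
The word $P_ns_n$ is a prefix of $v_n\in X_{\delta_n}$, so it is $\delta_n$-good and hence $\delta_{n+1}$-good. By Lemma 2, with $\gamma=\gamma_{n+1}$, $\delta=\delta_{n+1}$, $y=y_{n+1}$, $P=P_n$, $s=s_n$, we get $v_{n+1}\in X_{\delta_{n+1}}$. Let $P_{n+1}$ be a prefix of $v_{n+1}$ that is longer than $P_n$ and so long that it contains the factor of exponent $>\gamma_{n+1}-\frac1{n+1}$ and leaves a tail of $x$. Then 1, 2 and 3 hold for $n+1$.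

**The limit.** This step reads off the critical exponent. Let $v$ be the infinite word that has all $P_n$ as prefixes. Every factor of $v$ lies in some $P_n$, and $P_n$ is $\delta_n$-good, so all exponents of that factor are at most $\delta_n<\alpha$. So $v$ is $\alpha$-power-free and $c(v)\le\alpha$. By 3, $c(v)\ge\gamma_n-1/n$ for all $n$, and $\gamma_n-1/n\to\alpha$. Hence $c(v)=\alpha$. $\blacksquare$

Property (iii) of Lemma 1 is what lets the construction continue: the next $s_n$ must be a word of $L$, however wild the part inside $P_n$ has become.

## Forbidding finitely many words, and counting

For a finite set $F$ of words, let $\mathrm{RT}_F(k)$ be the infimum of $c(w)$ over the infinite words $w$ over $A$ with no factor in $F$; it is $\infty$ if there are none. Such words are said to *avoid* $F$. For $F=\varnothing$ this is $\mathrm{RT}(k)$. For $F=\{01,10\}$ over $\{0,1\}$ only $000\cdots$ and $111\cdots$ avoid $F$, and $\mathrm{RT}_F(2)=\infty$.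

**Theorem 2.** Let $F$ be finite and $\mathrm{RT}_F(k)<\alpha<\infty$. There are continuum many infinite words over $A$ that avoid $F$, are $\alpha$-power-free, and have critical exponent exactly $\alpha$. In each of them, repetitions with exponents tending to $\alpha$ occur with periods tending to infinity. If $\mathrm{RT}_F(k)<\infty$, it is a minimum. Hence the finite critical exponents of $F$-avoiding words form exactly $[\mathrm{RT}_F(k),\infty)$.

**Step 1: the construction can be made to avoid $F$.** Let $m\ge1$ be at least the length of every word of $F$. Take $w_0$ avoiding $F$ with $\beta=c(w_0)<\alpha$. All words of $L$ are factors of $w_0$, so no word of $L$ has a factor in $F$; in particular $x$ avoids $F$. Apply Lemma 1 always with this $m$: by (iv), the words $y$ it produces avoid $F$. In the step from $n$ to $n+1$ also require $|s_n|\ge m$. Then, by induction, all $v_n$ avoid $F$. Indeed $v_1$ is given by Lemma 1. And a factor of $v_{n+1}=P_ny_{n+1}$ of length at most $m$ either starts inside $P_n$, and then it lies in $P_ns_n$ because $|s_n|\ge m$, or it lies in $y_{n+1}$. The word $P_ns_n$ is a prefix of $v_n$, which avoids $F$; and $y_{n+1}$ avoids $F$. Every factor of the limit $v$ is a factor of some $v_n$,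 so $v$ avoids $F$.

**Step 2: two choices at every stage.** This step gives continuum many limits. In the step from $n$ to $n+1$, put $\eta=\frac1{n+1}$ and choose $\gamma'$ with
$$\max\bigl(\beta,\ \gamma_{n+1}-\eta/2\bigr)<\gamma'<\gamma_{n+1}.$$
Lemma 1 with $\gamma'$ and $\eta/2$ gives $y'\in X_{\gamma'}$ with prefix $s_n$ and with a factor of exponent $>\gamma'-\eta/2>\gamma_{n+1}-\eta$. Lemma 1 with $\gamma_{n+1}$ and $\min(\eta,\gamma_{n+1}-\gamma')$ gives $y\in X_{\gamma_{n+1}}$ with prefix $s_n$ and with a factor of exponent $>\max(\gamma',\gamma_{n+1}-\eta)$. Both words lie in $X_{\gamma_{n+1}}$, both have a tail that is a tail of $x$, and both satisfy (iv), so either may serve as $y_{n+1}$. They are different, since $y'\in X_{\gamma'}$ and $y\notin X_{\gamma'}$. So $P_ny\ne P_ny'$. Take the two corresponding prefixes $P_{n+1}$ of one common length, large enough for the requirements in both words and beyond the first position where $P_ny$ and $P_ny'$ differ.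

Doing this at every stage gives a limit word for each infinite sequence of binary choices. Two sequences that first differ at some stage lead, at that stage, to different prefixes of equal length, hence to different limits. So there are at least $2^{\aleph_0}$ limits, and there are no more than $2^{\aleph_0}$ infinite words altogether. Each limit avoids $F$, is $\alpha$-power-free and has critical exponent $\alpha$, by Step 1 and the proof of Theorem 1.

**Step 3: the periods grow.** Let $v$ be any infinite $\alpha$-power-free word with $c(v)=\alpha$. All its exponents are $<\alpha$ and their supremum is $\alpha$, so there are repetitions in $v$ with exponents tending to $\alpha$. For any bound $B$, only finitely many rationals in $[1,\alpha]$ have the form $\ell/p$ with $p\le B$, so those below $\alpha$ stay away from $\alpha$. Hence in any sequence of repetitions in $v$ with exponents tending to $\alpha$, the periods tend to infinity.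

**Step 4: the infimum is attained.** Let $\mathrm{RT}_F(k)<\infty$, take $F$-avoiding $w_n$ with $c(w_n)<\mathrm{RT}_F(k)+1/n$, and let $w$ be the limit of a convergent subsequence. Each factor of $w$ is a factor of $w_n$ for infinitely many $n$. So $w$ avoids $F$, and $c(w)\le\mathrm{RT}_F(k)$, with equality by the definition of the infimum. Together with the first statement of the theorem this shows that the finite critical exponents of $F$-avoiding words form exactly $[\mathrm{RT}_F(k),\infty)$; if $\mathrm{RT}_F(k)=\infty$, both sets are empty. $\blacksquare$

## Binary words below $7/3$: two-sided words have no exponent in $(2,7/3)$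

The repetitions in the proof were made at a left end. The next two statements show that two features of Theorem 1, one-sidedness and an exponent that is approached but not reached, cannot be dropped in general. Both use a theorem that we quote.

**Theorem (Karhumäki and Shallit,** *Polynomial versus exponential growth in repetition-free binary words*, J. Combin. Theory Ser. A 105 (2004)**).** Every finite $7/3$-power-free binary word is of the form $u\mu(y)v$ with $u,v\in\{\varepsilon,0,1,00,11\}$ and $y$ a $7/3$-power-free word.

**Infinite version.** *Every infinite $7/3$-power-free binary word is $w=u\mu(w')$ with $u\in\{\varepsilon,0,1,00,11\}$ and $w'$ infinite and $7/3$-power-free.* To see this, apply the theorem to all prefixes of $w$. Infinitely many of them get the same $u$; let $u\mu(y_n)v_n$ be their factorizations. The word $\mu(y_n)$ is read off from $w$ starting at position $|u|$, so of any two words $y_n$ the shorter is a prefix of the longer. Their lengths tend to infinity, so they define an infinite word $w'$ with $w=u\mu(w')$. Every prefix of $w'$ is a prefix of some $y_n$, so $w'$ is $7/3$-power-free.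

An example is $1\mathbf t=1\cdot\mu(\mathbf t)$. This word is $7/3$-power-free: a prefix of it with period $p$ and length $\ge\frac73p$ would leave, after one deletion, a prefix of $\mathbf t$ of length at least $\frac73p-1$ and at most $2p$, so $p\le3$; and we saw that the longest prefixes of $1\mathbf t$ with periods $1,2,3$ have lengths $1,3,6$.

**Proposition 3.** No two-sided infinite binary word has critical exponent in $(2,7/3)$.

**Proof.** Such a word $\mathbf z$ would be $7/3$-power-free. We show that all its factors are factors of $\mathbf t$. Let $f$ be a factor of $\mathbf z$ and choose $j\ge 1$ with $2^j\ge|f|$. Take a very long factor $g$ of $\mathbf z$ with $f$ in its middle; this is where two-sidedness is used. Apply the theorem $j$ times: $g=u_1\mu(y_1)v_1$, then $y_1=u_2\mu(y_2)v_2$, and so on. The result is $g=U\mu^j(y)V$ with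
$$U=u_1\mu(u_2)\cdots\mu^{j-1}(u_j),\qquad |U|\le2(1+2+\cdots+2^{j-1})<2^{j+1},$$
and likewise $|V|<2^{j+1}$. If $g$ is long enough on both sides of $f$, then $f$ lies inside $\mu^j(y)$ and $y$ has at least two letters. The word $\mu^j(y)$ is a product of blocks $\mu^j(0),\mu^j(1)$ of length $2^j\ge|f|$, so $f$ lies in $\mu^j(ab)$ for two consecutive letters $a,b$ of $y$. All of $00,01,10,11$ are factors of $\mathbf t=01101001\cdots$, and $\mu^j(\mathbf t)=\mathbf t$, so $\mu^j(ab)$, and with it $f$, is a factor of $\mathbf t$. So every factor of $\mathbf z$ is a factor of $\mathbf t$. Hence $\mathbf z$ is overlap-free and its critical exponent is at most $2$, a contradiction. $\square$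

## The exponent $11/5$ is approached and never attained

**Proposition 4.** There are infinite binary words with critical exponent $11/5$, but none of them contains an $11/5$-power. So in Theorem 1 one cannot in general require that the critical exponent be attained, even for rational $\alpha$.

Existence is Theorem 1 with $k=2$, since $\mathrm{RT}(2)=2<11/5$. For the second part we prove that no binary word $w\in X_{11/5}$ contains a word of exponent $11/5$. A repetition with exponent $11/5$ has length $11m$ and period $5m$ for an integer $m\ge1$. Suppose there are pairs $(w,r)$ with $w\in X_{11/5}$ binary and $r=w[i..i+11m)$ a factor of $w$ with period $p=5m$. Among all such pairs choose one with $m$ minimal.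

**Step 1: desubstitution.** This step brings in the block structure. Since $11/5<7/3$, the word $w$ is $7/3$-power-free, so $w=u\mu(w')$ with $|u|\le2$. Here $w'\in X_{11/5}$, because $\mu$ doubles lengths and periods: a factor of $w'$ of length $\ell>\frac{11}5p'$ with period $p'$ would give a factor of $w$ of length $2\ell$ with period $2p'$. Call the sets $\{|u|+2t,\ |u|+2t+1\}$ with $t\ge0$ *blocks*. The two letters of a block differ, since they form $\mu(0)$ or $\mu(1)$; so each letter of a block determines its partner. Consequently:
$$\text{if } w_j=w_{j+1}\text{ with }j\ge|u|,\text{ then } j-|u|\text{ is odd.}\tag{3}$$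

**Step 2: $m$ is not odd.** An odd period conflicts with the parity in (3), except at the very beginning of $w$. Let $m$ be odd, so $p=5m$ is odd. Put $i'=\max(i,|u|)\le i+2$. Suppose $w_j=w_{j+1}$ for some $j\ge i'$ with $j+1<i+6m$. Then $j+1+p<i+11m$, so the period gives $w_{j+p}=w_{j+p+1}$. By (3) both $j-|u|$ and $j+p-|u|$ are odd, which is impossible as $p$ is odd. So $w[i'..i+6m)$ is alternating. Its length is at least $6m-2\ge4$. It is at most $4$, because an alternating word of length $5$ has exponent $5/2>11/5$. From $6m-2\le4$ we get $m=1$; then $6-(i'-i)\le4$ gives $i'-i=2$. So $|u|=i+2$, hence $|u|=2$ and $i=0$, and $u\in\{00,11\}$, that is, $w_0=w_1$.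

Write $w[2..6)=abab$ with $a\ne b$. The word $r=w[0..11)$ has period $5$, so $w_5=w_0=w_1=w_6$. Since $w_5=b$, also $w_6=b$. Again by period $5$, $w[7..11)=w[2..6)=abab$. The blocks start at positions $2,4,6,8,10,\dots$, and the letters there are
$$w_2=a,\quad w_4=a,\quad w_6=b,\quad w_8=b,\quad w_{10}=b.$$
The first letter of $\mu(c)$ is $c$, so $w'$ starts with $aabbb$, which contains the cube $bbb$. This contradicts $w'\in X_{11/5}$.

**Step 3: $m$ is not even.** With an even period the repetition can be pulled back through $\mu$, against the minimality of $m$. Let $m$ be even; then $p=5m$ and $11m$ are even. We distinguish the position of $i$ relative to the blocks.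

*The case $i=0$, $|u|=2$.* Here $w_0=w_1$, so $w_p=w_0=w_1=w_{p+1}$ by the period (note $p+1<11m$). But $p-|u|$ is even and nonnegative, so $\{p,p+1\}$ is a block, a contradiction. Since $|u|\le2$, the inequality $i<|u|-1$ would mean exactly $i=0$, $|u|=2$. So from now on $i\ge|u|-1$.

*The case $i=|u|-1$.* Position $i+1=|u|$ starts a block. Position $i+11m-1=|u|+11m-2$ is the first position of a block, and since $p$ is even, so is $i+11m-1-p=|u|+6m-2$. Both positions lie in $r$ and differ by $p$, so their letters agree. Hence their block partners agree: $w_{i+11m}=w_{i+11m-p}$. Therefore $w[i+1..i+11m+1)$ has period $p$: all pairs at distance $p$ lie in $r$, except the last one, which we have just treated. This word has even length $11m$ and starts at a block, so it equals $\mu(r_0)$ with $r_0$ a factor of $w'$ of length $11m/2$. Comparing first letters of blocks at distance $p=2\cdot\frac{5m}2$, we see that $r_0$ has period $5m/2$. So the pair $(w',r_0)$ has parameter $m/2<m$, which contradicts the minimality of $m$.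

*The case $i\ge|u|$, $i-|u|$ even.* Then $r$ itself starts at a block and has even length, so $r=\mu(r_0)$ with $r_0$ a factor of $w'$ of length $11m/2$ and, as before, period $5m/2$. This again contradicts minimality.

*The case $i\ge|u|$, $i-|u|$ odd.* Then $i-1\ge|u|$, and $\{i-1,i\}$ and $\{i-1+p,\,i+p\}$ are blocks. The letters $w_i$ and $w_{i+p}$ are equal, so their partners $w_{i-1}$ and $w_{i-1+p}$ are equal. Hence $w[i-1..i+11m)$ has period $5m$ and length $11m+1>\frac{11}5\cdot5m$, which contradicts $w\in X_{11/5}$.

All cases are impossible, so no such pair $(w,r)$ exists. $\square$
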